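# Squares of linear forms and the homology of the $C^1$ spline complex on a generic ball

## 1. Continuous splines: every lower homology module vanishes

Cut a $d$-dimensional ball in $\mathbf R^d$ into simplices. A spline of smoothness $r$ is a function that is polynomial on each simplex and globally $C^r$. There is a chain complex whose top homology is the module of splines and whose lower homology measures how far the naive count of splines is from the truth. This lecture asks where that lower homology can live when $r=1$ and the vertices are in general position. We begin with $r=0$, where everything can be computed by looking at monomials.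

**Notation.** Throughout, $\Delta$ is a finite simplicial complex in $\mathbf R^d$ with $|\Delta|$ homeomorphic to a $d$-ball, and $d\ge2$. (The general setup asks for a connected $d$-dimensional complex such that it and all its links are pseudomanifolds; what we need about links of a ball is proved below.) The link of a face $\xi$ is $\mathrm{lk}\,\xi=\{\beta:\beta\cap\xi=\emptyset,\ \beta\cup\xi\in\Delta\}$. The boundary $\partial\Delta$ is generated by the $(d-1)$-faces lying in exactly one $d$-face; the other faces are *interior*, and $\Delta_i^0$ is the set of interior $i$-faces. The empty face has dimension $-1$ and counts as a boundary face.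

Put $U=\mathbf R^{d+1}$ and $\hat p=(p,1)\in U$ for $p\in\mathbf R^d$, so that $R=\mathbf R[x_1,\dots,x_{d+1}]=\mathrm{Sym}(U^*)$. For a face $\beta$ let $\langle\beta\rangle\subset U$ be the span of the vectors $\hat p_v$, $v\in\beta$ (these are independent), let $W_\beta\subset U^*=R_1$ be its annihilator, and let $I(\beta)=R\,W_\beta$. Since $I(\beta)$ is generated by $d-\dim\beta$ independent linear forms, it is a prime of codimension (that is, height) $d-\dim\beta$. For example, if $d=2$ and $v$ is the origin, then $\hat p_v=(0,0,1)$ and $I(v)=\langle x_1,x_2\rangle$; an edge on the $x_1$-axis has $I=\langle x_2\rangle$; and $I(\emptyset)=\langle x_1,x_2,x_3\rangle$.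

**The complexes.** $\mathcal R$ is the complex with $\mathcal R_i=\bigoplus_{\beta\in\Delta_i^0}R$ and the differential of the simplicial chain complex of $\Delta$ relative to $\partial\Delta$. For $\tau\in\Delta^0_{d-1}$ let $l_\tau$ span $W_\tau$. Put $J(\sigma)=0$ for $\sigma\in\Delta_d$, $J(\tau)=\langle l_\tau^{r+1}\rangle$ for $\tau\in\Delta_{d-1}^0$, and $J(\xi)=\sum_{\tau\supseteq\xi}J(\tau)$ over interior $(d-1)$-faces $\tau$, for $\xi$ interior of dimension $<d-1$. If $\gamma'\subset\gamma$ then $J(\gamma)\subset J(\gamma')$, so the modules $\mathcal J_i=\bigoplus_{\beta\in\Delta^0_i}J(\beta)$ form a subcomplex $\mathcal J\subset\mathcal R$. We take from the setup that $H_d(\mathcal R/\mathcal J)\cong C^r(\hat\Delta)$, the graded module of $C^r$ piecewise polynomials on the cone $\hat\Delta$ over $\Delta$ with apex the origin.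

For example, let $d=2$ and let $\Delta$ be a triangle subdivided by one interior vertex $o$ joined to the three corners. Then $\mathcal R$ is $R^3\to R^3\to R$, and $\mathcal J$ is $0\to\bigoplus_{j=1}^3\langle l_j^{r+1}\rangle\to\langle l_1^{r+1},l_2^{r+1},l_3^{r+1}\rangle$. The last map is onto, so $H_0(\mathcal J)=0$. The same happens for any disc with at most one interior vertex.

**Topology of links.** For $x$ in the relative interior of a nonempty face $\xi$ one has
$$H_j(|\Delta|,|\Delta|-x;\mathbf Z)\cong\tilde H_{j-\dim\xi-1}(\mathrm{lk}\,\xi;\mathbf Z),$$
where the link of a maximal face is $\{\emptyset\}$, the $(-1)$-sphere, with $\tilde H_{-1}=\mathbf Z$. The left side is $\mathbf Z$ in degree $d$ only if $x$ is an interior point of the manifold $|\Delta|$, and is $0$ if $x$ is a boundary point. We read off four facts.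

1. $\mathrm{lk}\,\xi$ has the integral homology of a $(d-1-\dim\xi)$-sphere if $\xi$ is not in the manifold boundary, and is integrally acyclic if it is.
2. $\Delta$ is pure. Indeed $\{\emptyset\}$ is not acyclic, so a maximal face $\xi$ has $d-1-\dim\xi=-1$.
3. The manifold boundary is $\partial\Delta$. By fact 1, whether $x$ lies in it depends only on the face $\xi$; since it is closed, it is a subcomplex. It is a triangulated $(d-1)$-manifold, homeomorphic to $S^{d-1}$, hence pure of dimension $d-1$. The link of a $(d-1)$-face is a nonempty set of points: one point if acyclic, two if it has the homology of $S^0$. So its $(d-1)$-faces are those lying in one $d$-face. Applying the local homology formula to the manifold $\partial\Delta$, the complex $\mathrm{lk}_{\partial\Delta}\xi$ is a homology $(d-2-\dim\xi)$-sphere for every nonempty $\xi\in\partial\Delta$.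
4. A face containing an interior face is interior, because $\partial\Delta$ is a subcomplex.

For a face $\alpha$ (possibly $\emptyset$) let $C^\alpha$ be the real chain complex spanned by the interior faces containing $\alpha$. It is a quotient complex of the relative chain complex, since the faces not containing $\alpha$ span a subcomplex.

**Lemma 1.** $H_j(C^\alpha)=0$ for $j\ne d$, and $H_d(C^\alpha)\cong\mathbf R$.

**Proof.** Orient $\alpha\cup\beta$ by $\alpha$ followed by $\beta$; up to a global sign the boundary of $\alpha\cup\beta$, restricted to faces containing $\alpha$, is $\alpha\cup\partial\beta$. If $\alpha$ is interior, all faces containing $\alpha$ are interior, and $C^\alpha$ is the augmented chain complex of $\mathrm{lk}\,\alpha$ shifted by $\dim\alpha+1$. The link is a homology $(d-1-\dim\alpha)$-sphere, so the only homology is $\mathbf R$ in degree $d$. If $\emptyset\ne\alpha\in\partial\Delta$, then $\alpha\cup\beta$ is interior exactly when $\beta\notin\mathrm{lk}_{\partial\Delta}\alpha$, so $C^\alpha$ is the chain complex of the pair $(\mathrm{lk}_\Delta\alpha,\mathrm{lk}_{\partial\Delta}\alpha)$ with the same shift. The first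 space is acyclic and the second is a homology $(d-2-\dim\alpha)$-sphere, so the homology of the pair is $\mathbf R$ in degree $d-1-\dim\alpha$, which becomes $d$. If $\alpha=\emptyset$, we get $H_*(\Delta,\partial\Delta)$, the homology of the pair (ball, sphere). $\square$

Since $\mathcal R=R\otimes C^\emptyset$, we have $H_j(\mathcal R)=0$ for $j<d$, and the long exact sequence of $0\to\mathcal J\to\mathcal R\to\mathcal R/\mathcal J\to0$ gives
$$H_i(\mathcal J)\cong H_{i+1}(\mathcal R/\mathcal J)\qquad(i\le d-2).\tag{1}$$

**Proposition A (the case $r=0$).** If $r=0$, then $J(\gamma)=I(\gamma)$ for every interior face $\gamma$, and $H_i(\mathcal J)=0$ for all $i\le d-2$.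

**Proof.** *The ideals.* For $\dim\gamma\ge d-1$ the claim is the definition. Let $\xi$ be interior of smaller dimension and choose a $d$-face $\sigma\supset\xi$. Let $(x_w)_{w\in\sigma}$ be the coordinates on $U$ dual to the basis $(\hat p_w)_{w\in\sigma}$. For $w\in\sigma\setminus\xi$, the facet $\sigma\setminus w$ contains $\xi$, so it is interior, and $J(\sigma\setminus w)=\langle x_w\rangle$. These $x_w$ span $W_\xi$, so $J(\xi)\supseteq I(\xi)$. Conversely $l_\tau\in W_\tau\subset W_\xi$ for $\tau\supset\xi$.

*The homology.* Write $S_\gamma=R/I(\gamma)=\mathrm{Sym}(\langle\gamma\rangle^*)$. This is the ring of polynomial functions on $\langle\gamma\rangle$, with basis the monomials in the coordinates $x_v$ $(v\in\gamma)$ dual to the $\hat p_v$. For $\beta\subset\gamma$ the projection $S_\gamma\to S_\beta$ is restriction: $x_v\mapsto x_v$ if $v\in\beta$ and $x_v\mapsto0$ otherwise. So the complex $\mathcal S=\mathcal R/\mathcal J$ with terms $S_\gamma$ has basis the pairs $(\gamma,x^a)$ with $\mathrm{supp}\,a\subset\gamma$, and its differential keeps $x^a$ as long as the new face still contains $\mathrm{supp}\,a$ and kills it otherwise. Therefore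
$$\mathcal S=\bigoplus_{x^a,\ \alpha=\mathrm{supp}\,a\in\Delta}C^{\alpha}.\tag{2}$$
By Lemma 1, $H_j(\mathcal S)=0$ for $j<d$, and (1) gives the result. We also see that $\dim H_d(\mathcal S)_k=a_k$, the number of degree-$k$ monomials in variables $X_v$ ($v\in\Delta_0$) with support in $\Delta$. $\square$

What changes for $r=1$? Two things were used: the ideal $J(\xi)$ depends only on the span of $\xi$, and the quotient $\mathcal R/\mathcal J$ splits into monomial pieces. For $r=1$ the facets of a single simplex $\sigma$ give only the squares $x_w^2$, not the products $x_wx_{w'}$, so the first is in danger. If $d=2$ and four edges lie on two lines through an interior vertex, then $J(\xi)=\langle x^2,y^2\rangle\neq\langle x,y\rangle^2$. The second fails outright, and we shall see exactly how far one can go without it.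

## 2. The support conjecture for $r=1$ and three theorems

From now on $r=1$. The support of a module $M$ is the set of primes $P$ with $M_P\ne0$; the zero module satisfies every support condition. Conjecture 5.4 of "A Spectral Sequence for Splines" says: *if $\Delta$ is a topological $d$-ball, triangulated generically, and $r=1$, then $H_i(\mathcal J)$ is supported on primes of codimension greater than $d-i+1$, for $i<d-1$.* For $d=2$ the only case is $i=0$, and the claim is codimension $>3$ in a ring of three variables, where no prime has height above $3$. So it says $H_0(\mathcal J)=0$. (For $d=1$ the statement is empty.)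

**Genericity.** Fix the combinatorial type. The coordinate vectors realizing it form an open set. To see this, note first that a simplexwise linear map with vertex images $p_v$ is injective if and only if any two faces with disjoint vertex sets have disjoint images. One direction is clear. For the other, if distinct points with barycentric coordinates $x,y$ have the same image, then $\sum_{x_v>y_v}(x_v-y_v)p_v=\sum_{y_v>x_v}(y_v-x_v)p_v$. Both coefficient sums are equal and positive, so after normalization the images of two vertex-disjoint faces meet. Disjointness of finitely many pairs of compact convex hulls is an open condition. A proper algebraic set has empty interior, so a generic choice of coordinates avoids any given one. We use only that the coordinates avoid the zero sets of finitely many nonzero integer polynomials, expressing two conditions: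

* **(G1)** any $d+1$ vertices of $\Delta$ are affinely independent;
* **(G2)** a rank condition for each $(d-3)$-face, stated in Section 9, where it is shown not to be identically violated.

**(H)** Every interior $(d-2)$-face lies in at least three $(d-1)$-faces spanning pairwise distinct hyperplanes. (Lemma 2 below: (G1) implies (H).)

**Condition $(\mathrm R_\mu)$.** For a $(d-3)$-face $\mu$ ($\mu=\emptyset$ if $d=2$), this says that the following complex of real vector spaces is exact at the middle term. The sums run over interior faces of $\Delta$ containing $\mu$, the maps are those of $\mathcal J$ restricted to these faces, and the last term is replaced by $0$ if $\mu\in\partial\Delta$: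
$$\bigoplus_{\tau\supset\mu,\ \dim\tau=d-1}\mathbf R\,l_\tau^2\longrightarrow\bigoplus_{\xi\supset\mu,\ \dim\xi=d-2}\mathrm{Sym}^2W_\xi\longrightarrow\mathrm{Sym}^2W_\mu.\tag{3}$$
For $d=2$, where $\mu=\emptyset$, it says that the squares $l_\tau^2$ of the interior edges map onto $\bigoplus_v\mathrm{Sym}^2W_v$ over interior vertices. For one interior vertex with three edges of distinct directions this holds, because three pairwise nonproportional forms in two variables have independent squares.

**Theorem 1 (Conjecture 5.4).** If $\Delta$ is a $d$-ball triangulated generically and $r=1$, then for $i<d-1$ every prime in the support of $H_i(\mathcal J)$ has codimension $>d-i+1$.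

**Theorem 2.** Let $\Delta$ be a $d$-ball satisfying (H), and $r=1$.

(a) $H_i(\mathcal J)=0$ for all $i\le d-3$.

(b) Every prime in the support of $H_{d-2}(\mathcal J)$ has codimension $\ge3$. All have codimension $>3$ if and only if $(\mathrm R_\mu)$ holds for every $(d-3)$-face $\mu$.

(c) $\dim C^1(\hat\Delta)_k=a_k+(d+1)a_{k-1}-\sum_{v\in\Delta_0}b_{v,k-1}+\dim H_{d-2}(\mathcal J)_k$, where $a_k$ is the number of degree-$k$ monomials in variables $X_v$ $(v\in\Delta_0)$ with support in $\Delta$, and $b_{v,k}$ is the number of degree-$k$ monomials with support in the closed star of $v$.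

**Theorem 3.** (a) Generic $\Delta$ satisfy (H) and all $(\mathrm R_\mu)$. (b) For every $d\ge3$ there are generic $d$-balls for which $H_{d-2}(\mathcal J)\ne0$ has support of codimension exactly $4=d-(d-2)+2$.

Theorem 1 follows from Theorem 2(a),(b) and Theorem 3(a), because $d-i+1=3$ for $i=d-2$.

## 3. When three squares give $J(\gamma)=I(\gamma)^2$

This section repairs the first of the two inputs of Proposition A. We shall use twice the following remark.

**Remark B.** Let $V$ be a vector space and $p_1,p_2,p_3\in V$ independent. Then $\sum_{k=1}^3\mathrm{Sym}^2(\mathrm{ann}\,p_k)=\mathrm{Sym}^2V^*$. To see this, extend $p_1,p_2,p_3$ to a basis of $V$ with dual coordinates $x_1,x_2,x_3,\dots$. Then $\mathrm{ann}\,p_k$ is spanned by the $x_j$ with $j\ne k$. A monomial $x_ix_j$ involves at most two indices, so it misses some $k\in\{1,2,3\}$ and lies in $\mathrm{Sym}^2(\mathrm{ann}\,p_k)$.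

**Lemma 2.** (G1) implies (H). Under (H), $J(\gamma)=I(\gamma)^2$ for every interior face $\gamma$.

**Proof.** *(G1) implies (H).* Let $\xi$ be an interior $(d-2)$-face. Its link is a graph with the homology of a circle, and each vertex $w$ of it has degree two, because $\xi\cup w$ is an interior $(d-1)$-face. So the link is a cycle, with at least three vertices. If $\xi\cup w$ and $\xi\cup w'$ with $w\ne w'$ spanned the same hyperplane, the $d+1$ vertices of $\xi\cup\{w,w'\}$ would be affinely dependent.

*Dimension at least $d-2$.* For $\dim\gamma\in\{d,d-1\}$ the claim is the definition. For $\dim\xi=d-2$, clearly $J(\xi)\subset I(\xi)^2=R\cdot\mathrm{Sym}^2W_\xi$. By (H), $J(\xi)$ contains the squares of three pairwise nonproportional forms in the 2-dimensional space $W_\xi$. If $l_3=al_1+bl_2$ with $ab\neq0$, then $l_3^2$ has the term $2ab\,l_1l_2$, so the three squares form a basis of $\mathrm{Sym}^2W_\xi$.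

*Lower dimension, by descending induction on $j=\dim\xi\le d-3$.* Every $(d-1)$-face $\tau\supset\xi$ contains a $(j+1)$-face $\gamma\supset\xi$, which is interior. So $J(\xi)=\sum_\gamma J(\gamma)=\sum_\gamma I(\gamma)^2$ over the $(j+1)$-faces $\gamma\supset\xi$. Put $V=U/\langle\xi\rangle$, so $V^*=W_\xi$. By purity $\mathrm{lk}\,\xi$ has dimension $d-1-j\ge2$, so it contains a triangle; the images $p_1,p_2,p_3\in V$ of its vertices are independent, since together with $\xi$ they span a face. For $\gamma=\xi\cup k$ we have $W_\gamma=\mathrm{ann}\,p_k$. By Remark B the spaces $\mathrm{Sym}^2W_{\xi\cup k}$, $k=1,2,3$, already span $\mathrm{Sym}^2W_\xi$, so $J(\xi)=I(\xi)^2$. $\square$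

**From here to the end of Section 7, (H) is assumed.**

## 4. The filtration by $I/I^2$, and the degree where it stops

Now $\mathcal R/\mathcal J$ has terms $R/I(\gamma)^2$. The sensible thing to try is to filter it by $I(\gamma)/I(\gamma)^2$, hoping that each layer is again monomial. All complexes below have terms indexed by interior faces $\gamma$ in degree $\dim\gamma$, with differentials the signed natural maps.

**Step 1: the layers.** The top layer is $\mathcal S=(S_\gamma)$ from (2); its homology sits in degree $d$, with $\dim H_d(\mathcal S)_k=a_k$. For the other layer, let $\mathcal E=(I(\gamma)/I(\gamma)^2)$. Since $I(\gamma)$ is generated by independent linear forms, $I(\gamma)/I(\gamma)^2\cong W_\gamma\otimes S_\gamma(-1)$ naturally, and for $\beta\subset\gamma$ the map is the inclusion $W_\gamma\subset W_\beta$ tensored with restriction. Here $W_\gamma$ has no monomial basis adapted to the faces, so we compare it with something that does. Let $\mathcal B=(\langle\gamma\rangle^*\otimes S_\gamma(-1))$. It has basis elements $x_v\otimes x^a$ with $v\in\gamma$ and $\mathrm{supp}\,a\subset\gamma$, so $\mathcal B$ is the direct sum of copies of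 $C^\alpha$ with $\alpha=\{v\}\cup\mathrm{supp}\,a\in\Delta$. By Lemma 1 its homology sits in degree $d$. A monomial $x^a$ has $\{v\}\cup\mathrm{supp}\,a\in\Delta$ exactly when $\mathrm{supp}\,a$ is in the closed star of $v$, so $\dim H_d(\mathcal B)_k=\sum_vb_{v,k-1}$.

**Step 2: two exact sequences.** Tensoring $0\to W_\gamma\to U^*\to\langle\gamma\rangle^*\to0$ with $S_\gamma(-1)$, and using $J(\gamma)=I(\gamma)^2$, we get exact sequences of complexes
$$0\to\mathcal E\to U^*\otimes\mathcal S(-1)\to\mathcal B\to0,\qquad0\to\mathcal E\to\mathcal R/\mathcal J\to\mathcal S\to0.\tag{4}$$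

**Step 3: vanishing, Theorem 2(a).** In the first sequence $H_j(\mathcal E)$ sits between $H_{j+1}(\mathcal B)$ and $U^*\otimes H_j(\mathcal S)(-1)$. Both vanish for $j\le d-2$, so $H_j(\mathcal E)=0$ for $j\le d-2$. In the second, $H_j(\mathcal R/\mathcal J)$ sits between $H_j(\mathcal E)$ and $H_j(\mathcal S)$, so it vanishes for $j\le d-2$. By (1), $H_i(\mathcal J)=0$ for $i\le d-3$.

**Step 4: the dimension formula, Theorem 2(c).** The remaining parts of the two long exact sequences read
$$0\to H_d(\mathcal E)\to U^*\otimes H_d(\mathcal S)(-1)\to H_d(\mathcal B)\to H_{d-1}(\mathcal E)\to0,$$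
$$0\to H_d(\mathcal E)\to C^1(\hat\Delta)\to H_d(\mathcal S)\to H_{d-1}(\mathcal E)\to H_{d-1}(\mathcal R/\mathcal J)\to0.\tag{5}$$
In degree $k$ the first gives $\dim H_d(\mathcal E)_k-\dim H_{d-1}(\mathcal E)_k=(d+1)a_{k-1}-\sum_vb_{v,k-1}$. The second gives $\dim C^1(\hat\Delta)_k=\dim H_d(\mathcal E)_k-\dim H_{d-1}(\mathcal E)_k+a_k+\dim H_{d-1}(\mathcal R/\mathcal J)_k$. By (1) the last term is $\dim H_{d-2}(\mathcal J)_k$. $\square$

So the method settles every degree but one. For $i=d-2$, (5) presents $H_{d-2}(\mathcal J)\cong H_{d-1}(\mathcal R/\mathcal J)$ as the cokernel of a connecting map $H_d(\mathcal S)\to H_{d-1}(\mathcal E)$. The complexes $\mathcal S$ and $\mathcal B$ know only the combinatorics of $\Delta$, but the maps between their homologies know the positions of the vertices. The next example shows that this dependence is real.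

## 5. A triangle inside a triangle

Let $d=2$. Let $a,b,c$ be the corners of a triangle and use $\hat a,\hat b,\hat c$ as a basis of $U$. Inside it take the points $A,B,C$ whose lifted vectors are, up to positive factors,
$$A\sim(s,1,t),\qquad B\sim(1,s,1),\qquad C\sim(1,1,s),\qquad 0<s<1,$$
with $t$ close to $1$. The triangles are $ABC$, $aBC$, $bCA$, $cAB$, $Abc$, $Bca$, $Cab$. For $t=1$ the inner triangle is the image of the outer one under scaling by $-(1-s)/(2+s)\in(-\tfrac12,0)$ about the center. Going around the center one meets $a,C,b,A,c,B$ in this order, in equal angular steps of the symmetric picture. The closed hexagon $aCbAcB$ bounds the first four triangles, and the other three fill the rest, so this is a triangulation. It stays one for $t$ near $1$ because realizability is open. There are three interior vertices and nine interior edges: $AB,BC,CA$ and $Ab,Ac,Ba,Bc,Ca,Cb$. So the first map in (3) for $\mu=\emptyset$ goes from dimension $9$ to dimension $9$, and $H_0(\mathcal J)_2$ has the dimension of its kernel.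

Write a linear form as $l=(l(a),l(b),l(c))$, its values on $\hat a,\hat b,\hat c$. An element of the kernel assigns weights to the edges, with opposite signs at the two ends of $AB,BC,CA$, such that at each interior vertex the weighted sum of the squares vanishes. A form in $W_A$ is determined by $(l(b),l(c))$, and $l^2$ is determined by $(l(b)^2,\ l(b)l(c),\ l(c)^2)$. Here $l_{Ab}(b)=0$ and $l_{Ac}(c)=0$, so $l_{Ab}^2$ and $l_{Ac}^2$ account for the outer two coordinates, and the weights of $Ab$ and $Ac$ are determined by those of $AB$ and $AC$. What is left is the middle coordinate. With $X,Y,Z$ the weights of $AB$ at $A$, of $BC$ at $B$ and of $CA$ at $C$, the conditions at $A,B,C$ are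
$$X\,l_{AB}(b)l_{AB}(c)=Z\,l_{CA}(b)l_{CA}(c),\quad Y\,l_{BC}(a)l_{BC}(c)=X\,l_{AB}(a)l_{AB}(c),\quad Z\,l_{CA}(a)l_{CA}(b)=Y\,l_{BC}(a)l_{BC}(b).$$
One checks directly that we may take
$$l_{AB}=(1-st,\ t-s,\ s^2-1),\qquad l_{BC}=(-(1+s),\ 1,\ 1),\qquad l_{CA}=(t-s,\ s^2-t,\ 1-s).$$
For $t$ near $1$ all these values are nonzero, so a nonzero solution has $X,Y,Z$ all nonzero. Multiplying the three equations and canceling shows that a nonzero solution exists if and only if $l_{AB}(b)\,l_{BC}(c)\,l_{CA}(a)=l_{AB}(a)\,l_{BC}(b)\,l_{CA}(c)$, that is,
$$(t-s)^2=(1-st)(1-s).$$
For $t>s$ the left side increases and the right side decreases in $t$, so equality holds only at $t=1$.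

Thus $H_0(\mathcal J)_2$ has dimension $1$ for $t=1$ and is $0$ for $t\ne1$ near $1$: same combinatorics, different homology. At $t=1$ the pairs $(l(b),l(c))$ for the four edges at $A$ are proportional to $(1,-(1+s))$, $(-(1+s),1)$, $(0,1)$, $(1,0)$. They are pairwise nonproportional, and by symmetry the same holds at $B$ and $C$, so (H) holds at $t=1$, hence also near it. In Theorem 2(c) we have $a_2=6+12$, $a_1=6$ and $\sum_vb_{v,1}=6+2\cdot12=30$, so $\dim C^1(\hat\Delta)_2=18+18-30+\dim H_0(\mathcal J)_2$. This is $7$ at $t=1$ and $6$ (only global quadratics) nearby.

The lesson is that for $i=d-2$ one must prove a rank statement about squares of linear forms that is true for generic positions and false for some special ones. The plan is to localize until only three-dimensional geometry is left, and then to produce one good position by induction.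

## 6. Localizing at primes of codimension at most three

The aim is to turn the support question into one question for each $(d-3)$-face. For a face $\mu$ let $\mathcal R^\mu=R\otimes C^\mu$ be the quotient complex of $\mathcal R$ on interior faces containing $\mu$, and let $\mathcal J^\mu\subset\mathcal R^\mu$ be the subcomplex with terms $J(\gamma)$. By Lemma 1, $H_j(\mathcal R^\mu)=0$ for $j<d$, so $H_{d-1}(\mathcal R^\mu/\mathcal J^\mu)\cong H_{d-2}(\mathcal J^\mu)$.

**Step 1: the localized complex splits.** Let $P$ be a prime of codimension $\le3$. Let $\bar S$ be the set of all faces $\beta$ of $\Delta$, boundary faces and $\emptyset$ included, with $I(\beta)\subset P$. Since $J(\gamma)=I(\gamma)^2$, we have $(R/J(\gamma))_P\ne0$ exactly when $\gamma\in\bar S$.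

If $\beta,\beta'\in\bar S$ are faces of a common simplex, then $\langle\beta\rangle\cap\langle\beta'\rangle=\langle\beta\cap\beta'\rangle$, because the lifted vertices of that simplex are independent. Taking annihilators, $W_\beta+W_{\beta'}=W_{\beta\cap\beta'}$, so $\beta\cap\beta'\in\bar S$. Hence each $\gamma\in\bar S$ has a smallest face $\mu(\gamma)$ in $\bar S$, and this is a minimal element of $\bar S$.

If $\gamma\subset\gamma'$ are both in $\bar S$, then $\mu(\gamma)=\mu(\gamma')$. Indeed $\mu(\gamma)$ is a face of $\gamma'$ in $\bar S$, so $\mu(\gamma')\subset\mu(\gamma)\subset\gamma$; then $\mu(\gamma')$ is a face of $\gamma$ in $\bar S$, so $\mu(\gamma)\subset\mu(\gamma')$. Conversely, if $\mu$ is minimal in $\bar S$ and $\gamma\supset\mu$, then $I(\gamma)\subset I(\mu)\subset P$, so $\gamma\in\bar S$, and $\mu(\gamma)\subset\mu$ forces $\mu(\gamma)=\mu$. So the differential of $(\mathcal R/\mathcal J)_P$ never connects faces with different $\mu(\gamma)$, and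
$$(\mathcal R/\mathcal J)_P=\bigoplus_{\mu\text{ minimal in }\bar S}(\mathcal R^\mu/\mathcal J^\mu)_P,\qquad H_{d-2}(\mathcal J)_P\cong\bigoplus_\mu H_{d-2}(\mathcal J^\mu)_P.\tag{6}$$
The second formula uses (1) and the isomorphism $H_{d-1}(\mathcal R^\mu/\mathcal J^\mu)\cong H_{d-2}(\mathcal J^\mu)$.

**Step 2: which $\mu$ contribute.** Since $I(\mu)\subset P$, we have $d-\dim\mu\le\operatorname{codim}P\le3$. If $\dim\mu\ge d-1$, then $\mathcal J^\mu_{d-2}=0$. If $\dim\mu=d-2$, then $\mathcal J^\mu_{d-2}$ is $0$ (if $\mu$ is a boundary face) or $J(\mu)=\sum_{\tau\supset\mu}J(\tau)$, onto which $\mathcal J^\mu_{d-1}=\bigoplus_{\tau\supset\mu}J(\tau)$ surjects; so $H_{d-2}(\mathcal J^\mu)=0$. Only $\dim\mu=d-3$ is left, and then $I(\mu)\subset P$ are primes with codimensions $3$ and at most $3$, so $P=I(\mu)$. In particular every prime in the support of $H_{d-2}(\mathcal J)$ has codimension $\ge3$, the first half of Theorem 2(b).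

Conversely, let $\dim\mu=d-3$ and $P=I(\mu)$. A proper face $\beta\subsetneq\mu$ has $W_\beta\supsetneq W_\mu$, so $\beta\notin\bar S$ and $\mu$ is minimal in $\bar S$. Therefore:
$$\text{all primes in }\operatorname{Supp}H_{d-2}(\mathcal J)\text{ have codimension}>3\iff H_{d-2}(\mathcal J^\mu)_{I(\mu)}=0\text{ for every }(d-3)\text{-face }\mu.\tag{7}$$

**Step 3: the link $L=\mathrm{lk}\,\mu$ is a sphere or a disc.** Let $\dim\mu=d-3$. If $d=2$, then $L=\Delta$ is a disc. Let $d\ge3$. For a vertex $v$ of $L$, $\mathrm{lk}_L(v)=\mathrm{lk}_\Delta(\mu\cup v)$ is a pure graph with the homology of a circle or a point, hence connected, and each of its vertices has degree one or two. So it is a cycle or a path, and $L$ is a compact surface. It is connected since $\tilde H_0(L)=0$. If $\mu$ is interior, every edge of $L$ lies in two triangles, so $L$ is closed with the homology of $S^2$, hence a 2-sphere. If $\mu\in\partial\Delta$, then $\partial L$ is generated by the edges $e$ with $\mu\cup e\in\partial\Delta$. Since $\partial\Delta$ is pure, $\mathrm{lk}_{\partial\Delta}\mu$ is pure of dimension one, so $\partial L=\mathrm{lk}_{\partial\Delta}\mu\ne\emptyset$.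 Moreover $L$ is acyclic, so $\chi(L)=1$. Gluing discs to its $m\ge1$ boundary circles gives a closed connected surface with $\chi=1+m\le2$. So $m=1$, the closed surface is a sphere, and $L$ is a disc. In the disc case $\mu\cup\beta$ ($\beta\in L$) is interior exactly when $\beta\notin\partial L$; this also holds for $d=2$.

## 7. Linear syzygies and common eigenvectors: proof of Theorem 2(b)

Fix $\mu$ with $\dim\mu=d-3$. Put $V=U/\langle\mu\rangle$, of dimension $3$, so $V^*=W_\mu$, and $A=\mathrm{Sym}(V^*)\subset R$, a polynomial ring in three variables over which $R$ is again a polynomial ring. For a vertex $v$ of $L$ let $p_v\in V$ be the image of $\hat p_v$. Then $W_{\mu\cup v}=\mathrm{ann}\,p_v$.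

**Step 1: reduce (7) to a graded $A$-module.** For interior $\gamma\supset\mu$ put $J'(\gamma)=A\cdot\mathrm{Sym}^2W_\gamma$, and let $\mathcal J'$ be the complex with these terms. By Lemma 2 and flatness of $R$ over $A$, $J(\gamma)=RJ'(\gamma)\cong R\otimes_AJ'(\gamma)$. So $H_{d-2}(\mathcal J^\mu)=R\otimes_AN$, where $N=H_{d-2}(\mathcal J')$ is a finitely generated graded $A$-module. Let $\mathfrak m$ be the irrelevant ideal of $A$; then $\mathfrak mR=I(\mu)$. If $N\ne0$, the annihilator of a nonzero homogeneous element lies in $\mathfrak m$, so $N_{\mathfrak m}\ne0$. The flat local map $A_{\mathfrak m}\to R_{\mathfrak mR}$ is faithfully flat, so $(R\otimes_AN)_{I(\mu)}=R_{\mathfrak mR}\otimes_{A_{\mathfrak m}}N_{\mathfrak m}\ne0$. Hence the localization in (7) vanishes if and only if $N=0$. The degree-2 part of $\mathcal J'$ is the complex (3), so $(\mathrm R_\mu)$ says exactly $N_2=0$. By (7), Theorem 2(b) follows from the next lemma.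

**Lemma 3.** $N=0$ if and only if $N_2=0$.

If $\mu\in\partial\Delta$, then $\mathcal J'_{d-3}=0$, so $N$ is a quotient of $\mathcal J'_{d-2}=\bigoplus_\xi A\cdot\mathrm{Sym}^2W_\xi$, which is generated in degree $2$. In this case the lemma is immediate. If $\mu$ is interior (so $d\ge3$, as $\emptyset$ is a boundary face), $N$ consists of cycles modulo boundaries, and cycles of higher degree could appear. The rest of the proof, with $\mu$ interior and $N_2=0$, excludes this.

**Step 2: pass to syzygies.** Let $F_\gamma=A\otimes\mathrm{Sym}^2W_\gamma(-2)\to J'(\gamma)$ be the natural surjection with kernel $K_\gamma$. This gives an exact sequence of complexes $0\to K\to F\to\mathcal J'\to0$. Since $F$ is $A$ tensored with (3), $H_{d-2}(F)=A\otimes N_2(-2)=0$. So $N$ embeds in $H_{d-3}(K)$, which is the cokernel of $\bigoplus_vK_{\mu\cup v}\to K_\mu$, with $v$ running over all vertices of $L$. It suffices to show that this map is onto.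

**Step 3: $K_\mu$ is generated by linear syzygies.** $K_\mu$ is the syzygy module of the six quadratic monomials in coordinates $x_1,x_2,x_3$ of $V^*$. In multidegree $x^a$ its elements are $\sum_uc_u(x^a/u)[u]$ with $\sum c_u=0$, over quadratic monomials $u\mid x^a$. They are spanned by the differences $(x^a/u)[u]-(x^a/u')[u']$. If $u=x_ix_j\ne u'=x_ix_k$ share a variable, then $\mathrm{lcm}(u,u')=x_ix_jx_k$ divides $x^a$ (also if $i\in\{j,k\}$), and the difference is $(x^a/x_ix_jx_k)(x_k[u]-x_j[u'])$, a multiple of a linear syzygy. If $u=x_ix_j$ and $u'=x_kx_l$ share no variable, then $x_ix_k$ divides $x^a$ and shares a variable with each, so the difference is a sum of two of the previous kind. Hence $K_\mu$ is generated by its degree-3 part, which is $Z(V^*)$, where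
$$Z(W)=\ker(W\otimes\mathrm{Sym}^2W\to\mathrm{Sym}^3W).$$
Since $(K_{\mu\cup v})_3=\ker(V^*\otimes\mathrm{Sym}^2(\mathrm{ann}\,p_v)\to\mathrm{Sym}^3V^*)\supseteq Z(\mathrm{ann}\,p_v)$, it suffices to show
$$Z(V^*)=\sum_vZ(\mathrm{ann}\,p_v).\tag{8}$$

**Step 4: turn (8) into a statement about matrices.** The Koszul complex $\Lambda^3W\to\Lambda^2W\otimes W\to W\otimes\mathrm{Sym}^2W\to\mathrm{Sym}^3W$ is exact at the two middle terms, with second map $(f\wedge g)\otimes h\mapsto f\otimes gh-g\otimes fh$. So $Z(W)$ is the image of $\Lambda^2W\otimes W$, with kernel the image of $\Lambda^3W$. Choose a basis $e_1,e_2,e_3$ of $V$ with dual basis $e^1,e^2,e^3$ and identify $V\cong\Lambda^2V^*$ by $p\mapsto\mathrm{vol}(p,\cdot,\cdot)$ with $\mathrm{vol}=e^1\wedge e^2\wedge e^3$. Then $e_1\mapsto e^2\wedge e^3$ and cyclically. The image of $e^1\wedge e^2\wedge e^3$ in $\Lambda^2V^*\otimes V^*$ is $e^2\wedge e^3\otimes e^1+e^3\wedge e^1\otimes e^2+e^1\wedge e^2\otimes e^3$, which corresponds to $\sum e_i\otimes e^i=\mathrm{id}\in V\otimes V^*$. For $p\neq0$, taking $p=e_1$ in such a basis, we see that $\Lambda^2(\mathrm{ann}\,p)$ corresponds to $\mathbf Rp$. Hence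
$$Z(V^*)\cong(V\otimes V^*)/\mathbf R\,\mathrm{id},\qquad Z(\mathrm{ann}\,p)=\text{image of }p\otimes\mathrm{ann}\,p.$$
So (8) says that $T=\sum_vp_v\otimes\mathrm{ann}\,p_v+\mathbf R\,\mathrm{id}$ is all of $V\otimes V^*$. Use the perfect pairing of $V\otimes V^*$ with $\mathrm{End}(V)$ given by $\langle B,p\otimes f\rangle=f(Bp)$; then $\langle B,\mathrm{id}\rangle=\operatorname{tr}B$. A matrix $B$ annihilates $p_v\otimes\mathrm{ann}\,p_v$ exactly when $Bp_v\in\mathbf Rp_v$. So the annihilator of $T$ is the set of traceless $B$ having every $p_v$ as an eigenvector. A traceless scalar matrix is $0$, so it remains to show that *every $B$ with all $p_v$ as eigenvectors is scalar*.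

**Step 5: only scalars occur.** Suppose $B$ is nonscalar with all $p_v$ eigenvectors. The three vectors of a triangle of $L$ are independent, so the $p_v$ span $V$ and $B$ is diagonalizable over $\mathbf R$. For each edge $vw$ of $L$ the vectors $p_v,p_w$ are independent. If the eigenspaces are a plane $E$ and a line $\ell$, some $p_v$ lies in $E$, since the three vectors of a triangle cannot all lie in $\ell$. For this $v$ and each edge $vw$, the plane $\langle p_v,p_w\rangle$ is $E$ or $\mathbf Rp_v+\ell$. If the eigenspaces are three lines, then for every $v$ the vector $p_w$ lies on one of the two lines not containing $p_v$, so $\langle p_v,p_w\rangle$ takes at most two values. Either way, for some $v$ the $(d-1)$-faces $\mu\cup\{v,w\}$ containing the interior $(d-2)$-face $\mu\cup v$ span at most two hyperplanes. This contradicts (H). So (8) holds, Lemma 3 is proved, and with it Theorem 2(b). $\square$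

## 8. Antisymmetric weights on the edges of a sphere

It remains to prove the degree-2 condition $(\mathrm R_\mu)$ for generic positions. If $\mu$ is interior and $L$ is a sphere with $n$ vertices, hence $3n-6$ edges, the dimensions in (3) are $3n-6$, $3n$, $6$. The last map is onto by Remark B, so $(\mathrm R_\mu)$ holds if and only if the first map is injective. That is the condition we now study, for abstract spheres and arbitrary vectors.

**Definition.** Let $G$ be a triangulated 2-sphere (a simplicial complex) with $n$ vertices and $p:\mathrm{Vert}(G)\to\mathbf R^3$. Let $l_{xy}=\det(p_x,p_y,\cdot)$; its square is symmetric in $x,y$. Call $p$ *good* if the only antisymmetric function $\omega$ on oriented edges with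
$$\sum_{y\sim x}\omega_{xy}\,l_{xy}^2=0\quad\text{for every vertex }x\tag{9}$$
is $\omega=0$.

Goodness means that some maximal minor of the linear system (9) in $3n-6$ unknowns is nonzero, so the good $p$ form a Zariski-open set defined by integer polynomials. For example, let $G$ be the boundary of a tetrahedron and let any three of the four vectors be independent. At each vertex $x$ the three forms $l_{xy}$ lie in the 2-dimensional space $\mathrm{ann}\,p_x$ and are pairwise nonproportional, so their squares are independent and $\omega=0$. Thus $p$ is good.

**Lemma 4.** Every triangulated 2-sphere $G$ has a good $p$.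

**Proof.** Induction on $n$; the case $n=4$ is the example. For $n\ge5$ we contract an edge, take a good configuration of the smaller sphere, and split the vertex again. We use freely that a simple closed curve of edges in a triangulated sphere bounds a closed disc on each side.

**Step 1: an edge lying in no nonfacial 3-cycle.** A 3-cycle of edges is nonfacial if its three vertices do not span a triangle of $G$. If there are none, any edge works. Otherwise, among all pairs of a nonfacial 3-cycle $C=xyz$ and a closed disc $D$ bounded by $C$, choose one whose number of interior vertices is minimal. The triangle of $D$ on $xy$ has a third vertex $w\ne z$, since $C$ is nonfacial, so $w$ is an interior vertex of $D$. Suppose $xw$ were in a nonfacial 3-cycle $xwq$. Since $w$ is interior to $D$, the edges $xw,wq$ and the vertex $q$ lie in $D$. The edge $qx$ lies in $D$ too: this is clear if $q$ is interior to $D$, and otherwise $q\in\{y,z\}$ and $qx\subset C$. The connected set $S^2\setminus D$ avoids the cycle $xwq$, so it lies on one side of it, and the other side is the interior of a disc $D'\subset D$ bounded by $xwq$. The interior of $D'$ is an open subset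 of the sphere inside $D$, so its vertices are interior vertices of $D$, and $w$ is not among them. This contradicts minimality. So $xw$ works.

**Step 2: contract it.** Let $uv$ be such an edge. A common neighbor $c$ of $u,v$ gives a 3-cycle $uvc$, which must be a face. So $u$ and $v$ have exactly two common neighbors $a,b$, the apices of the two triangles on $uv$. Not both $uab$ and $vab$ are faces, for otherwise $uva,uvb,uab,vab$ would form a closed surface, hence all of $G$, and $n=4$.

The closed star $\mathrm{st}\,u$ is a disc with boundary $\mathrm{lk}\,u$. The triangles of $\mathrm{st}\,v$ not containing $u$ form a fan $\Phi$ with apex $v$ over the path $\mathrm{lk}\,v-u$ from $a$ to $b$, which is also a disc. A simplex of $\mathrm{st}\,u\cap\Phi$ has its vertices among $v,a,b$. The triangle $vab$ is not in $\mathrm{st}\,u$. The edge $ab$ lies in $\mathrm{st}\,u$ only if $uab$ is a face, and in $\Phi$ only if $vab$ is a face, so it is not in both. The edges $va,vb$ are in both. So $\mathrm{st}\,u\cap\Phi$ is the path $a,v,b$, contained in both boundaries, and $\mathrm{st}\,u\cup\mathrm{st}\,v=\mathrm{st}\,u\cup\Phi$ is a disc. Its boundary is the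 union of the paths $\mathrm{lk}\,u-v$ and $\mathrm{lk}\,v-u$ from $a$ to $b$. These share only the vertices $a,b$ and are not both the edge $ab$, so the boundary is a cycle of length $\ge3$.

The faces containing neither $u$ nor $v$ form the complementary disc. Replacing $\mathrm{st}\,u\cup\mathrm{st}\,v$ by the cone over its boundary with a new apex $u'$ gives a triangulated sphere $G'$ with $n-1$ vertices. Its edges at $u'$ come from those at $u$ and $v$ other than $uv$, where $ua,va$ are identified and $ub,vb$ are identified. Its other edges are the edges of $G$ avoiding $u$ and $v$: such an edge, if it lies in one of the two stars, lies in the boundary cycle.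

**Step 3: split the vertex $u'$.** By induction the good configurations of $G'$ form a nonempty Zariski-open set; so do the configurations with any three vectors independent. Two such sets meet, so choose $p'$ in both. Put $p_u=p'_{u'}$, $p_x=p'_x$ for $x\neq u,v$, and
$$p_v(t)=p_u+tz\quad\text{with}\quad z\notin\langle p_u,p_a\rangle\cup\langle p_u,p_b\rangle.$$
Then $l_{uv}=t\,l_0$ with $l_0=\det(p_u,z,\cdot)$. For $t\ne0$, replacing $l_{uv}^2$ by $l_0^2$ in (9) only rescales the unknown $\omega_{uv}$, so it does not affect whether there are nonzero solutions. The modified system is polynomial in $t$. If it has only the zero solution at $t=0$, some maximal minor is nonzero at $t=0$, hence for all but finitely many $t$, hence for some $t\ne0$, and then $p(t)$ is good. So it suffices to treat the modified system at $t=0$.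

**Step 4: the limit $t=0$.** Now $p_v=p_u=p'_{u'}$. Add the equations at $u$ and $v$: the $\omega_{uv}$-terms cancel by antisymmetry. So the function $\omega'$ with $\omega'_{u'a}=\omega_{ua}+\omega_{va}$, $\omega'_{u'b}=\omega_{ub}+\omega_{vb}$ and $\omega'=\omega$ on the other edges solves (9) for $G'$ and $p'$. At $u'$ this is the sum just formed; at $a$ and $b$ it holds because $l_{au}=l_{av}$ and $l_{bu}=l_{bv}$; at the other vertices nothing changes. Since $p'$ is good, $\omega'=0$. The equation at $u$ becomes
$$\omega_{ua}l_{ua}^2+\omega_{ub}l_{ub}^2+\omega_{uv}l_0^2=0.$$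
The forms $l_{ua},l_{ub},l_0$ lie in the 2-dimensional space $\mathrm{ann}\,p_u$. They are pairwise nonproportional, because $p_u,p_a,p_b$ are independent and by the choice of $z$. So their squares are independent, and $\omega_{ua}=\omega_{ub}=\omega_{uv}=0$. Then $\omega_{va}=-\omega_{ua}=0$ and $\omega_{vb}=-\omega_{ub}=0$ as well, so $\omega=0$. $\square$

**Lemma 5.** Let $V=\mathbf R^3$, let $p$ be good for $G$, and suppose some three of the vectors $p_x$ are independent. Orient the edges. Then the sequence
$$\bigoplus_{\text{edges }xy}\mathbf R\,l_{xy}^2\to\bigoplus_x\mathrm{Sym}^2(\mathrm{ann}\,p_x)\to\mathrm{Sym}^2V^*\to0\tag{10}$$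
is exact. Here $l_{xy}^2$ goes to $+l_{xy}^2$ at $x$ and $-l_{xy}^2$ at $y$, and the second map is summation.

**Proof.** Goodness forces all $l_{xy}\ne0$, since a vanishing $l_{xy}$ would leave $\omega_{xy}$ free; hence all $p_x\ne0$. So the dimensions are $3n-6,\,3n,\,6$. The first map is injective, because its kernel is the solution space of (9). The second is surjective by Remark B. The composite is zero, and $3n=(3n-6)+6$, so the sequence is exact in the middle. $\square$

## 9. Generic triangulations satisfy $(\mathrm R_\mu)$

For an interior $\mu$ the complex (3) is (10) for $G=L$. For a boundary $\mu$ the link is a disc; with $n_i$ interior and $n_b$ boundary vertices it has $3n_i+n_b-3$ interior edges, and (3) asks these to map onto a space of dimension $3n_i$. To use Lemma 4, we close the disc up to a sphere by a cone.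

**(G2).** For each $(d-3)$-face $\mu$ with vertices $u_1,\dots,u_{d-2}$ let $L=\mathrm{lk}\,\mu$. Let $\hat L=L$ if $L$ is a sphere. If $L$ is a disc, let $\hat L=L\cup(q*\partial L)$ with a new vertex $q$; this is a triangulated sphere. Condition (G2) says that the images of the vectors $\hat p_x$ in $V=U/\langle\mu\rangle$, $x\in\mathrm{Vert}(\hat L)$, form a good configuration for $\hat L$, in the disc case for some choice of a point $q\in\mathbf R^d$.

**Step 1: (G2) is an integer polynomial condition.** Use $\det(\hat u_1,\dots,\hat u_{d-2},\cdot,\cdot,\cdot)$ as the determinant on $V$, so that $l_{xy}(w)=\det(\hat u_1,\dots,\hat u_{d-2},\hat x,\hat y,w)$; a different volume form on $V$ only rescales all $l_{xy}$ by one factor. Then goodness says that some maximal minor, an integer polynomial in the coordinates, is nonzero. In the disc case, the existence of $q$ says that some minor is nonzero as a polynomial in $q$, that is, some coefficient of some minor, viewed as a polynomial in $q$, is nonzero.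

**Step 2: these polynomials are not all identically zero.** For this we may place the vertices anywhere, ignoring the rest of $\Delta$. Suppose $d\ge3$, and choose $u_1,\dots,u_{d-2}$ affinely independent. Since $\{x_{d+1}=0\}+\mathbf R\hat u_1=U$ and $\hat u_1\mapsto0$ in $V$, the affine hyperplane $\{x_{d+1}=1\}=\hat u_1+\{x_{d+1}=0\}$ maps onto $V$. So any good configuration of $\hat L$ from Lemma 4 is realized by points of $\mathbf R^d$. If $d=2$, then $\mu=\emptyset$ and $V=U$. Take a good configuration with all third coordinates nonzero, which exists because the good ones form a nonempty Zariski-open set, and rescale each $p_x$ to third coordinate $1$. Replacing $p_x$ by $c_xp_x$ multiplies $l_{xy}^2$ by $c_x^2c_y^2\ne0$, which is symmetric in $x,y$; absorbing this factor in $\omega_{xy}$ shows that goodness is preserved.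

The determinants in (G1) are also nonzero polynomials. So (G1) and (G2) hold off a proper algebraic set defined over $\mathbf Z$, hence for generic $\Delta$.

**Lemma 6.** (G1) and (G2) imply $(\mathrm R_\mu)$ for every $(d-3)$-face $\mu$.

**Proof.** Orient the faces $\mu\cup\beta$ by $\mu$ followed by $\beta$. Up to global signs, the incidence signs in (3) become those of the augmented chain complex of $L$. So in (3) the generator $l_\tau^2$ of an interior $\tau=\mu\cup\{v,w\}$ goes to $l_\tau^2$ at one of $v,w$ and to $-l_\tau^2$ at the other, with boundary vertices omitted, and the second map is summation. Here $l_\tau$ is proportional to $l_{vw}$, and $W_{\mu\cup v}=\mathrm{ann}\,p_v$. The three vectors of a triangle of $L$ are independent, so Lemma 5 applies to $\hat L$, with the apex $q$ supplied by (G2) in the disc case.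

*If $\mu$ is interior*, all faces of $L$ occur, and (3) is exact in the middle by Lemma 5 for $G=L$.

*If $\mu\in\partial\Delta$*, the last term of (3) is $0$ and we must show that the first map is onto. Let $g_v\in\mathrm{Sym}^2(\mathrm{ann}\,p_v)$ be given for the interior vertices $v$ of the disc $L$. The cycle $\partial L$ has at least three vertices $v_1,v_2,v_3$. Together with the $d-2$ vertices of $\mu$ these are $d+1$ vertices of $\Delta$, so by (G1) the images $p_{v_1},p_{v_2},p_{v_3}\in V$ are independent. By Remark B we can choose $g_{v_k}\in\mathrm{Sym}^2(\mathrm{ann}\,p_{v_k})$ with $g_{v_1}+g_{v_2}+g_{v_3}=-\sum_{v\text{ interior}}g_v$. Put $g_x=0$ at $q$ and at the remaining vertices of $\partial L$. Now $(g_x)$ has sum zero, so by Lemma 5 for $\hat L$ it is the image of some $\sum\omega_{xy}l_{xy}^2$ over the edges of $\hat L$. Discard the edges of $\partial L$ and the edges at $q$. None of them meets an interior vertex of $L$, so the remaining combination, which uses only interior edges of $L$, still has component $g_v$ at every interior $v$. $\square$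

**Conclusion of Theorem 3(a) and Theorem 1.** For generic $\Delta$, (G1) gives (H) by Lemma 2, and (G1), (G2) give all $(\mathrm R_\mu)$ by Lemma 6. This is Theorem 3(a). Theorem 2(a) gives $H_i(\mathcal J)=0$ for $i\le d-3$. Theorem 2(b) shows that every prime in the support of $H_{d-2}(\mathcal J)$ has codimension $>3=d-(d-2)+1$. This proves Theorem 1: Conjecture 5.4 is true. $\square$

## 10. Six points on a moment curve: codimension four occurs

We now prove Theorem 3(b). The idea is to find a 3-ball without interior vertices that has too few interior triangles for its interior edges.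

**Step 1: the ball $B$ in dimension three.** Let $B$ be the triangulation of the cyclic polytope $C(6,3)$ with tetrahedra
$$1234,\ 1245,\ 1256,\ 2345,\ 2356,\ 3456.$$
It is the regular triangulation given by the lower facets of $C(6,4)$. To check this, take $t_1<\dots<t_6$ and the points $(t_i,t_i^2,t_i^3)$ lifted to height $t_i^4$. A 4-subset is a lower facet exactly when $\prod(t-t_k)$ over the subset is $\ge0$ at all $t_i$, since this polynomial is $t^4$ minus an affine function of $(t,t^2,t^3)$. If $i<j$ are the two omitted indices, positivity at $t_j$ and $t_i$ means that $6-j$ and $5-i$ are even, so $j$ is even and $i$ is odd. The pairs are $12,14,16,34,36,56$, and their complements are the six tetrahedra above.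

The triangles lying in two tetrahedra, that is, the interior ones, are the eight
$$124,\ 125,\ 234,\ 235,\ 245,\ 256,\ 345,\ 356.$$
The other eight, $123,134,145,126,156,236,346,456$, form the boundary (and $2\cdot8+8=24=6\cdot4$). They contain all six vertices and all edges except $24,25,35$. So $B$ has no interior vertices, and its interior edges are $24,25,35$, lying in $3,4,3$ triangles respectively.

**Step 2: the ball $\Delta$ in dimension $d\ge3$.** Let $\Delta=B*\rho$ with $\rho$ a $(d-4)$-simplex ($\rho=\emptyset$ if $d=3$), realized in $\mathbf R^d$ by iterated coning. It is a $d$-ball. Its interior faces are the $\gamma*\rho$ with $\gamma$ interior in $B$. Indeed, for $\rho'\subsetneq\rho$ the link of a nonempty face $\gamma*\rho'$ is a join with a nonempty simplex, hence acyclic, so this face is in the boundary. And $\mathrm{lk}_\Delta(\gamma*\rho)=\mathrm{lk}_B\gamma$, which for $\gamma\ne\emptyset$ is a homology sphere exactly when $\gamma$ is interior in $B$, and for $\gamma=\emptyset$ is the acyclic complex $B$. Realizations form a nonempty open set, so generic realizations exist.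

**Step 3: nonvanishing.** Take a generic realization. There are no interior $(d-3)$-faces, so $\mathcal J_{d-3}=0$. The interior $(d-2)$-faces are $\gamma*\rho$ for the three edges $\gamma$, so by Lemma 2 $\dim(\mathcal J_{d-2})_2=3\cdot3=9$. The interior $(d-1)$-faces come from the eight triangles, so $\dim(\mathcal J_{d-1})_2=8$. A map from dimension $8$ to dimension $9$ is not onto, so $H_{d-2}(\mathcal J)_2\ne0$.

**Step 4: the codimension is exactly four.** All interior faces contain $\rho$. As in Step 1 of Section 7, $H_{d-2}(\mathcal J)=R\otimes_{A'}N'$, where $A'=\mathrm{Sym}(W_\rho)$ is a polynomial ring in $d+1-(d-3)=4$ variables and $N'\ne0$ is a finitely generated graded $A'$-module. The argument given there shows that the localization at $I(\rho)$, a prime of codimension $4$, is nonzero. By Theorem 1 no prime of codimension $\le3$ is in the support. So the support has codimension exactly $4=d-i+2$ for $i=d-2$, and the bound of the conjecture cannot be improved for $i=d-2$. $\square$
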